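# Multiplying an $\mathbb R$-factorizable group by a compact group

## 1. Countably many functions on a Cantor cube, and then $\omega_1$ many

Let $K=(\mathbb Z/2)^{\omega_1}$, a compact group, written additively, and let $F:\mathbb Z\times K\to\mathbb R$ be continuous, where $\mathbb Z$ is discrete. Such an $F$ is nothing but a sequence of functions $\varphi_n=F(n,\cdot)\in C(K)$. How many coordinates of $K$ does $F$ use?

The functions on $K$ that depend on finitely many coordinates form a subalgebra of $C(K)$ that contains the constants and separates points, so by the Stone–Weierstrass theorem it is dense. Hence $\varphi_n$ is a uniform limit of a sequence of functions each depending on finitely many coordinates, and so $\varphi_n$ depends only on a countable set $I_n\subset\omega_1$ of coordinates. Let $I=\bigcup_nI_n$, still countable. Let $\lambda:K\to(\mathbb Z/2)^I$ be the restriction, and let $\iota:(\mathbb Z/2)^I\to K$ extend by zeros. Then $F(n,k)=F(n,\iota(\lambda(k)))$. So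
$$F=h\circ(\mathrm{id}\times\lambda),\qquad h(n,l)=F(n,\iota(l)),$$
where $h$ is continuous on the second-countable group $\mathbb Z\times(\mathbb Z/2)^I$. An arbitrary continuous function on a large group has been pushed, by a homomorphism, down to a second-countable group. This is the property we study. All topological groups in these notes are Hausdorff.

**Definition ($\mathbb R$-factorizable).** A topological group $G$ is $\mathbb R$-factorizable if for every continuous $f:G\to\mathbb R$ there are a second-countable topological group $H$, a continuous homomorphism $\pi:G\to H$ and a continuous $h:H\to\mathbb R$ with $f=h\circ\pi$.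

Now replace $\mathbb Z$ by a discrete group $D=\{d_\xi:\xi<\omega_1\}$ of size $\omega_1$, and put $F(d_\xi,k)=k_\xi\in\{0,1\}$. This is continuous on $D\times K$. Suppose $F=h\circ\pi$ with $\pi:D\times K\to H$ as in the definition. If $\pi(e,n)=e_H$, then
$$F(d_\xi,k+n)=h\bigl(\pi(d_\xi,k)\,\pi(e,n)\bigr)=F(d_\xi,k)\quad\text{for all }\xi,k,$$
so $n_\xi=0$ for all $\xi$, that is, $n=0$. Thus $k\mapsto\pi(e,k)$ is an injective continuous homomorphism of a compact group into a Hausdorff second-countable group, hence an embedding, and $K$ is first countable. But it is not: countably many basic neighborhoods of $0$ restrict only countably many coordinates, and if $\xi$ is another coordinate, the neighborhood $\{k:k_\xi=0\}$ contains none of them. So $D\times K$ is not $\mathbb R$-factorizable.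

Is this a product of an $\mathbb R$-factorizable group with a compact one that fails to be $\mathbb R$-factorizable? No, because $D$ itself fails. Let $f(e)=1$ and $f=0$ elsewhere on $D$, and suppose $f=h\circ\pi$ with $\pi:D\to H$. The set $V=h^{-1}((\frac12,\infty))$ is an open neighborhood of $e_H$, and $\pi(d)\in V$ only for $d=e$. So $\pi(d')\in\pi(d)V$ only for $d'=d$. Hence $\pi$ is injective and $\pi(D)$ is an uncountable discrete subspace of a second-countable space, which is impossible.

So the product broke because $D$ has $\omega_1$ separate places on which to put $\omega_1$ independent functions of $k$; and those same places already spoiled $D$. Must this always be so? It is known that every compact (indeed every pseudocompact) group and every Lindelöf group is $\mathbb R$-factorizable. The problem comes from "Subgroups, Quotient Groups And Products Of R-Factorizable Groups", http://topology.nipissingu.ca/tp/reprints/v16/tp16019.pdf.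

**Problem.** If $G$ is an $\mathbb R$-factorizable topological group and $K$ is a compact topological group, must $G\times K$ be $\mathbb R$-factorizable?

## 2. Discrete families of open sets, and three theorems

**Definition (discrete family).** A family of subsets of a space is discrete if every point has a neighborhood meeting at most one member. Members with different indices are then disjoint.

In $\mathbb R$ the intervals $(n,n+\frac12)$, $n\in\mathbb Z$, form a discrete family, since an open interval of length $\frac12$ meets at most one of them. The intervals $(\frac1{n+1},\frac1n)$ are disjoint but do not form a discrete family: every neighborhood of $0$ meets infinitely many. Discreteness is used through the following observation.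

**Fact A.** If $\{U_\xi\}$ is discrete and each $b_\xi$ is a continuous real function vanishing off $U_\xi$, then the sum of any subfamily of the $b_\xi$ is continuous, and at each point at most one $b_\xi$ is nonzero. (Locally the sum has at most one term that is not identically zero.) Also, preimages of a discrete family under a continuous map form a discrete family, and shrinking the members keeps a family discrete.

**Definition (pseudo-$\omega_1$-compact).** A space is pseudo-$\omega_1$-compact if every discrete family of nonempty open sets in it is countable.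

A Lindelöf space has this property: cover it by countably many open sets each meeting at most one member; every nonempty member meets one of them. The discrete group $D$ of Section 1 does not: its points form a discrete family of size $\omega_1$.

We also use these textbook facts. Hausdorff topological groups are Tychonoff, so a second-countable group is metrizable, and for a point $x$ of an open set $U$ there is a continuous function into $[0,1]$ equal to $1$ at $x$ and $0$ off $U$. For compact $K$, the space $C(K)$ with the sup norm is separable if and only if $K$ is metrizable. A metric space is nonseparable if and only if for some $\varepsilon>0$ it contains an uncountable $\varepsilon$-separated set, that is, one with distances at least $\varepsilon$ between distinct points.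

**Theorem 1 (ZFC).** Let $G$ be $\mathbb R$-factorizable and $K$ a compact group. Then $G\times K$ is $\mathbb R$-factorizable if and only if $G$ is pseudo-$\omega_1$-compact or $K$ is metrizable.

**Theorem 2.** MA$_{\omega_1}$ implies that every $\mathbb R$-factorizable group is pseudo-$\omega_1$-compact. Hence under MA$_{\omega_1}$ the answer to the Problem is yes.

**Theorem 3.** If $V\models$ ZFC $+\,2^{\omega_1}=\omega_2$, there is a ccc forcing extension of $V$ containing an $\mathbb R$-factorizable Boolean group $G$ with $|G|=\omega_1$ and a continuous map of $G$ onto the discrete space $\omega_1$. By Theorem 1, in this model $G\times K$ is not $\mathbb R$-factorizable for every nonmetrizable compact group $K$ (e.g. $K=(\mathbb Z/2)^{\omega_1}$), so the answer to the Problem is no.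

By Theorem 1, in any model of ZFC the Problem has answer "yes" if and only if every $\mathbb R$-factorizable group is pseudo-$\omega_1$-compact: if some $G$ is not, multiply it by $(\mathbb Z/2)^{\omega_1}$.

**Answer.** If ZFC is consistent, then the statement "the product of an $\mathbb R$-factorizable group with a compact group is always $\mathbb R$-factorizable" can be neither proved nor refuted in ZFC. Indeed, if ZFC is consistent, then so are ZFC + MA$_{\omega_1}$ (Solovay–Tennenbaum) and ZFC $+\,2^{\omega_1}=\omega_2$ (Gödel). In models of the former the answer is yes by Theorems 1 and 2, and in a ccc extension of a model of the latter it is no by Theorems 1 and 3.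

## 3. Reading $F(g,k)$ as a $C(K)$-valued function: proof of Theorem 1

In Section 1 we read $F$ on $\mathbb Z\times K$ as a sequence in $C(K)$. Both directions come from doing the same for general $G$.

**Step 1: if the condition holds, the values of $F$ form a separable set.** Let $F:G\times K\to\mathbb R$ be continuous. Since $K$ is compact, $\Phi:G\to C(K)$, $\Phi(g)=F(g,\cdot)$, is continuous. Put $M=\Phi(G)$. If $K$ is metrizable, $C(K)$ is separable and so is $M$. Suppose that $G$ is pseudo-$\omega_1$-compact and $M$ is not separable. Take an uncountable $\varepsilon$-separated set $\{m_i\}\subset M$. A ball of radius $\varepsilon/8$ meets at most one of the balls $B(m_i,\varepsilon/4)$: if it met those of $m_i$ and $m_j$, the distance of $m_i$ and $m_j$ would be less than $2(\varepsilon/4+\varepsilon/8)<\varepsilon$. So these balls form a discrete family in $M$, and their preimages form an uncountable discrete family of nonempty open sets in $G$, a contradiction.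

**Step 2: factor the $G$-variable.** The separable metrizable space $M$ has an embedding $e=(e_n)_n:M\to\mathbb R^\omega$. By $\mathbb R$-factorizability write $e_n\Phi=h_n\pi_n$ with $\pi_n:G\to H_n$ a continuous homomorphism into a second-countable group and $h_n$ continuous. Let $\pi=(\pi_n)_n:G\to\prod_nH_n$ and $H=\pi(G)$, a second-countable group. If $\pi(g)=\pi(g')$, then $e_n\Phi(g)=e_n\Phi(g')$ for all $n$, so $\Phi(g)=\Phi(g')$. Hence $\Psi(\pi(g))=\Phi(g)$ defines a map $\Psi:H\to M$. It is continuous, because $e$ is an embedding and $e_n\Psi=h_n\circ\mathrm{pr}_n$ on $H$.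

**Step 3: factor the $K$-variable.** Let $\{\psi_n\}$ be dense in $M$. The compact group $K$ is $\mathbb R$-factorizable, so $\psi_n$ factors through a continuous homomorphism $\lambda_n$ of $K$ into a second-countable group. Put $\lambda=(\lambda_n)_n$ and $L=\lambda(K)$, a compact second-countable group. The map $\lambda:K\to L$ is a quotient map, as $K$ is compact and $L$ Hausdorff. All $\psi_n$ are constant on the fibers of $\lambda$, hence so are their uniform limits, that is, all elements of $M$. So $\Psi(x)=\Psi'(x)\circ\lambda$ with $\Psi'(x)\in C(L)$. The map $\psi\mapsto\psi\circ\lambda$ is an isometry of $C(L)$ into $C(K)$, so $\Psi':H\to C(L)$ is continuous. Evaluation $C(L)\times L\to\mathbb R$ is continuous, so $h(x,l)=\Psi'(x)(l)$ is continuous on $H\times L$. Finally $F(g,k)=\Psi(\pi(g))(k)=\Psi'(\pi(g))(\lambda(k))$, that is, $F=h\circ(\pi\times\lambda)$. This proves the "if" part.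

**Step 4: if the condition fails, imitate $D\times(\mathbb Z/2)^{\omega_1}$.** Let $\{U_\xi:\xi<\omega_1\}$ be a discrete family of nonempty open sets in $G$ and let $K$ be nonmetrizable. Choose $x_\xi\in U_\xi$ and continuous $b_\xi:G\to[0,1]$ with $b_\xi(x_\xi)=1$ and $b_\xi=0$ off $U_\xi$. As $C(K)$ is nonseparable, there are $\varepsilon>0$ and an $\varepsilon$-separated set $\{\varphi_\xi:\xi<\omega_1\}\subset C(K)$. Put
$$F(x,k)=\sum_\xi b_\xi(x)\varphi_\xi(k).$$
Each $x$ has a neighborhood $O$ meeting at most one $U_\xi$, so on $O\times K$ the sum has at most one term that is not identically zero, and $F$ is continuous. Moreover $F(x_\xi,\cdot)=\varphi_\xi$.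

Suppose $F=h\circ\pi$ with $\pi:G\times K\to H$ a continuous homomorphism, $H$ second-countable. Let $N=\{k:\pi(e,k)=e\}$, a closed normal subgroup of $K$. The compact group $K/N$ embeds in $H$, so it is metrizable and $C(K/N)$ is separable. For $n\in N$,
$$\varphi_\xi(kn)=F(x_\xi,kn)=h\bigl(\pi(x_\xi,k)\pi(e,n)\bigr)=F(x_\xi,k)=\varphi_\xi(k).$$
So all $\varphi_\xi$ lie in the isometric copy of the separable space $C(K/N)$ inside $C(K)$, contradicting $\varepsilon$-separation. $\square$

## 4. Rectangles in a second-countable group, and the third index

What remains is a question about $G$ alone: can an $\mathbb R$-factorizable group carry an uncountable discrete family of nonempty open sets? Here is the general form of the argument that excluded $D$.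

**Lemma 4.** Let $G$ be $\mathbb R$-factorizable, $f:G\to\mathbb R$ continuous, $W\subset\mathbb R$ open, $A$ uncountable, and $g_i,y_i\in G$ with $f(g_iy_i)\in W$ for $i\in A$. Then there is an uncountable $B\subset A$ with $f(g_iy_j)\in W$ for all $i,j\in B$.

*Proof.* Let $f=h\pi$ with $\pi:G\to H$. Since $\pi(g_i)\pi(y_i)\in h^{-1}(W)$, which is open, there are members $P_i\ni\pi(g_i)$, $Q_i\ni\pi(y_i)$ of a fixed countable base of $H$ with $P_iQ_i\subset h^{-1}(W)$. There are countably many pairs, so uncountably many $i$ share the same pair $(P,Q)$; these form $B$. For $i,j\in B$ we have $\pi(g_iy_j)\in PQ\subset h^{-1}(W)$. $\square$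

The first thing to try is to repeat the argument for $D$. Let $U$ be a neighborhood of $e$ and let $z_i$ ($i\in A$, $A$ uncountable) satisfy $z_i^{-1}z_j\notin U$ for $i\ne j$. Take $f$ continuous with $f(e)=1$ and $f=0$ off $U$, and put $g_i=z_i^{-1}$, $y_i=z_i$, $W=(\frac12,\infty)$. Then $f(g_iy_i)=1$, so Lemma 4 gives $i\neq j$ with $z_i^{-1}z_j\in U$, a contradiction. Thus an $\mathbb R$-factorizable group has no uncountable discrete family of the form $\{z_iU\}$ with a fixed $U$.

This stops when the family is $\{O_i\}$ with $z_i\in O_i$ and the neighborhoods $z_i^{-1}O_i$ of $e$ change with $i$: their intersection need not be a neighborhood of $e$, and there is no single bump $f$ at $e$ to use. We must use a sum of different bumps, $f=\sum_\zeta\varphi_\zeta$, with $f(g_\xi y_\xi)=1$ for all $\xi$ and $f(g_\xi y_\eta)$ small for $\xi<\eta$. Let us see how far this can be arranged.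

**Construction of the sequences.** Suppose $G$ has a discrete family $\{O_\delta:\delta<\omega_1\}$ of nonempty open sets. Pick $z_\delta\in O_\delta$ and put $y_\xi=z_\xi$. Recursively choose distinct ordinals $\delta(\xi)<\omega_1$ and put
$$x_\xi=z_{\delta(\xi)},\qquad g_\xi=x_\xi y_\xi^{-1},\qquad\text{so that}\quad O_{\delta(\xi)}\cap\{g_\zeta y_\xi:\zeta<\xi\}=\emptyset .$$
This is possible, because the countable set $\{g_\zeta y_\xi:\zeta<\xi\}$ meets only countably many of the disjoint sets $O_\delta$, and only countably many indices have been used. Let $U_\xi=O_{\delta(\xi)}\cap g_\xi O_\xi$. It contains $x_\xi=g_\xi y_\xi$, and $\{U_\xi\}$ is discrete. Moreover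
$$g_\xi y_\eta\notin U_\xi\quad\text{for }\eta\ne\xi,\tag{1}$$
$$g_\xi y_\eta\notin U_\eta\quad\text{for }\xi<\eta.\tag{2}$$
Here (1) holds since $g_\xi y_\eta\in g_\xi O_\xi$ would give $y_\eta\in O_\xi$, while $y_\eta\in O_\eta$; and (2) holds since $g_\xi y_\eta\notin O_{\delta(\eta)}$. Choose continuous $\varphi_\xi:G\to[0,1]$ with $\varphi_\xi(x_\xi)=1$ and $\varphi_\xi=0$ off $U_\xi$. By Fact A all partial sums of the $\varphi_\xi$ are continuous.

At the point $g_\xi y_\eta$ with $\xi<\eta$ both $\varphi_\xi$ and $\varphi_\eta$ vanish. But a third function $\varphi_\zeta$ may be large there; at most one $\zeta$ does this for each pair, yet this is enough to spoil the sum. We would like an uncountable $A\subset\omega_1$ such that for $\xi,\eta\in A$ the spoiling index $\zeta$ is not in $A\setminus\{\xi,\eta\}$. We approximate $A$ by finite sets. The point that makes this work is that the poset of finite approximations is ccc, and that the ccc itself follows from Lemma 4.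

## 5. Finite sets without a third index: proof of Theorem 2

Recall: a poset is ccc if it has no uncountable set of pairwise incompatible elements, where two elements are compatible if they have a common lower bound. MA$_{\omega_1}$ says that for every ccc poset and every family of at most $\omega_1$ dense subsets there is a filter meeting all of them. The $\Delta$-system lemma, for indexed families, says: if $(F_i)_{i\in A}$ are finite sets and $A$ is uncountable, there are an uncountable $B\subset A$ and a finite set $r$ (the root) with $F_i\cap F_j=r$ for all distinct $i,j\in B$.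

**Lemma 5.** If $\Gamma$ assigns to each $i$ in an uncountable set $A$ a finite set $\Gamma(i)\subset A\setminus\{i\}$, then there is an uncountable $B\subset A$ with $i\notin\Gamma(j)$ for all $i,j\in B$.

*Proof.* The $\Delta$-system lemma gives an uncountable $B_0\subset A$ and a finite $\rho$ with $(\{i\}\cup\Gamma(i))\cap(\{j\}\cup\Gamma(j))=\rho$ for distinct $i,j\in B_0$. Let $B=B_0\setminus\rho$. If $i\in\Gamma(j)$ with $i,j\in B$, then $i\neq j$ and $i$ lies in both sets, so $i\in\rho$, a contradiction. $\square$

For the rest of this section $G$ is $\mathbb R$-factorizable and not pseudo-$\omega_1$-compact, and $g_\xi,y_\xi,x_\xi,O_\xi,U_\xi,\varphi_\xi$ are as constructed in Section 4. Let $\mathcal S$ be the set of finite $s\subset\omega_1$ such that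
$$\varphi_\zeta(g_\xi y_\eta)<\tfrac12\quad\text{for all pairwise distinct }\xi,\eta,\zeta\in s,$$
ordered by reverse inclusion. Every set with at most two elements is in $\mathcal S$, and subsets of members of $\mathcal S$ are in $\mathcal S$. So $s,s'$ are compatible exactly when $s\cup s'\in\mathcal S$.

**Lemma 6.** For every uncountable indexed family $(s_i)_{i\in A}$ in $\mathcal S$ there is an uncountable $B\subset A$ with $s_i\cup s_j\in\mathcal S$ for all $i,j\in B$. In particular $\mathcal S$ is ccc.

*Proof.* Thin out $A$ so that all $s_i$ have the same size, $s_i=\{\xi_i^1<\dots<\xi_i^k\}$, and form a $\Delta$-system with root $r$, which occupies the same positions in all $s_i$. The sets $s_i\setminus r$ are pairwise disjoint, so for a non-root position $p$ the ordinals $\xi_i^p$ are distinct for distinct $i$. We keep the letter $A$ for the current uncountable index set.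

**Step 1: no index of $s_j$ spoils a pair inside $s_i$.** Let $C_i=\{\zeta:\varphi_\zeta(g_\xi y_\eta)\ge\frac12\text{ for some }\xi\neq\eta\text{ in }s_i\}$. It is finite, since there are finitely many points $g_\xi y_\eta$ and each lies in at most one $U_\zeta$. The set $\Gamma(i)=\{j\neq i:C_i\cap(s_j\setminus r)\ne\emptyset\}$ is finite, since the $s_j\setminus r$ are disjoint. By Lemma 5 we may assume $C_i\cap(s_j\setminus r)=\emptyset$ for all $i\neq j$.

**Step 2: no index of $s_i\cup s_j$ spoils a pair with one member in each.** For each ordered pair $(p,q)$ of non-root positions, one after another, we thin out so that for all $i\neq j$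
$$\varphi_\zeta(g_{\xi_i^p}\,y_{\xi_j^q})<\tfrac12\quad\text{for all }\zeta\in(s_i\cup s_j)\setminus\{\xi_i^p,\xi_j^q\}.\tag{3}$$
Further thinning preserves (3). Write $w_i=g_{\xi_i^p}y_{\xi_i^q}$. The method is to find a sum $f$ of bumps that is large at all $w_i$ for a harmless reason; Lemma 4 then makes it large at all mixed points, and so no harmful bump can be nonzero there.

*Case $p=q$.* Then $w_i=x_{\xi_i^p}$. Apply Lemma 4 to $f=\sum_{k\in A}\varphi_{\xi_k^p}$ and $W=(0,\infty)$. On an uncountable set of indices, for $i\neq j$, the point $g_{\xi_i^p}y_{\xi_j^p}$ lies in $U_{\xi_k^p}$ for some $k\in A$, so $\varphi_\zeta$ vanishes there for $\zeta\ne\xi_k^p$. If $\xi_k^p\in s_i\cup s_j$, then, being non-root, it forces $k\in\{i,j\}$, so $\xi_k^p\in\{\xi_i^p,\xi_j^p\}$ is excluded in (3). So (3) holds.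

*Case $p\ne q$.* Let $\Phi=\sum_{\zeta<\omega_1}\varphi_\zeta$. If $\Phi(w_i)\ge\frac12$, there is a unique $\delta_i$ with $\varphi_{\delta_i}(w_i)=\Phi(w_i)$. One of the following holds for uncountably many $i$; restrict to these $i$.

(a) $\Phi(w_i)<\frac12$. Apply Lemma 4 to $\Phi$ and $W=(-\infty,\frac12)$. At the mixed points every $\varphi_\zeta\le\Phi<\frac12$, and (3) holds.

(b) $\varphi_{\delta_i}(w_i)\ge\frac12$ and $\delta_i\notin s_i$. Then $\delta_i\notin r$. The set $\Gamma(i)=\{j\ne i:\delta_i\in s_j\setminus r\}$ has at most one element, so by Lemma 5 we may assume $\delta_i\notin s_j$ for all $i,j$. Let $S$ be the set of remaining $\delta_i$, and apply Lemma 4 to $f=\sum_{\delta\in S}\varphi_\delta$ and $W=(0,\infty)$. Then $g_{\xi_i^p}y_{\xi_j^q}\in\bigcup_{\delta\in S}U_\delta$, so $\varphi_\zeta$ vanishes there for every $\zeta\notin S$, in particular for all $\zeta\in s_i\cup s_j$.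

(c) $\varphi_{\delta_i}(w_i)\ge\frac12$ and $\delta_i\in s_i$. Since $s_i\in\mathcal S$ and $w_i=g_{\xi_i^p}y_{\xi_i^q}$, we have $\delta_i\in\{\xi_i^p,\xi_i^q\}$. By (1), $w_i\notin U_{\xi_i^p}$, so $\delta_i=\xi_i^q$. Thus $w_i\in U_{\xi_i^q}\cap g_{\xi_i^p}O_{\xi_i^q}$. Choose continuous $e_i:G\to[0,1]$ with $e_i(w_i)=1$, vanishing off this open set. The $\xi_i^q$ are distinct, so $\sum_ie_i$ is continuous by Fact A. By Lemma 4 with $W=(0,\infty)$, on an uncountable set of indices, for $i\ne j$, there is $l$ with
$$g_{\xi_i^p}y_{\xi_j^q}\in U_{\xi_l^q}\cap g_{\xi_l^p}O_{\xi_l^q}.$$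
If $l=i$, then $y_{\xi_j^q}\in O_{\xi_i^q}$, impossible since $y_{\xi_j^q}\in O_{\xi_j^q}$. So $l=j$, or $l\notin\{i,j\}$ and then $\xi_l^q\notin s_i\cup s_j$. Only $\varphi_{\xi_l^q}$ can be nonzero at this point, so (3) holds in both cases.

**Step 3: check the union.** Let $i\ne j$ be remaining indices and let $\xi,\eta,\zeta\in s_i\cup s_j$ be distinct. If $\xi,\eta$ lie in the same set, say $s_i$: when $\zeta\in s_i$, use $s_i\in\mathcal S$; when $\zeta\in s_j\setminus r$, Step 1 gives $\zeta\notin C_i$. Otherwise one of $\xi,\eta$ is in $s_i\setminus r$ and the other in $s_j\setminus r$; use (3), which holds for both orders of $i$ and $j$ and all pairs of positions. So $\varphi_\zeta(g_\xi y_\eta)<\frac12$ in all cases, and $s_i\cup s_j\in\mathcal S$. $\square$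

**Lemma 7.** Assume MA$_{\omega_1}$. If $P$ is ccc and $p_\xi\in P$ for $\xi<\omega_1$, then uncountably many indices $\xi$ have their $p_\xi$ in one filter.

*Proof.* We first claim that some $p\in P$ has every $q\le p$ compatible with uncountably many $p_\xi$. Otherwise the elements compatible with only countably many $p_\xi$ are dense. Take a maximal antichain of such elements; by density it is maximal in $P$, and by ccc it is countable. So for all large $\xi$ the element $p_\xi$ is incompatible with every member, contradicting maximality. Now apply MA$_{\omega_1}$ to the ccc poset $\{q:q\le p\}$ and the sets $\{q\le p:\exists\xi>\alpha\ q\le p_\xi\}$, $\alpha<\omega_1$, which are dense below $p$ by the choice of $p$. The upward closure in $P$ of the resulting filter is a filter containing $p_\xi$ for unboundedly many $\xi$. $\square$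

**End of the proof of Theorem 2.** Assume MA$_{\omega_1}$. Apply Lemma 7 to $\mathcal S$ and $p_\xi=\{\xi\}$: there is an uncountable $A\subset\omega_1$ with all $\{\xi\}$, $\xi\in A$, in one filter. A finite subset of $A$ is contained in some member of $\mathcal S$, so it is itself in $\mathcal S$. Let $f=\sum_{\zeta\in A}\varphi_\zeta$. Then $f(g_\xi y_\xi)=f(x_\xi)=1$ for $\xi\in A$. For $\xi<\eta$ in $A$, at $g_\xi y_\eta$ the functions $\varphi_\xi,\varphi_\eta$ vanish by (1) and (2), the other $\varphi_\zeta$ with $\zeta\in A$ are $<\frac12$, and at most one is nonzero. So $f(g_\xi y_\eta)<\frac12$ for all $\xi<\eta$ in $A$. But Lemma 4 with $W=(\frac12,\infty)$ gives an uncountable $B\subset A$ with $f(g_\xi y_\eta)>\frac12$ for all $\xi,\eta\in B$, a contradiction. So every $\mathbb R$-factorizable group is pseudo-$\omega_1$-compact, and by Theorem 1 the answer to the Problem is yes. $\square$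

## 6. A Boolean group whose topology is forced hom by hom

We turn to Theorem 3. Work in $V\models$ ZFC $+\,2^{\omega_1}=\omega_2$. A forcing condition is stronger when it is smaller in the order.

**Notation.** $G$ is the $\mathbb F_2$-vector space of finite subsets of $\omega_1$ under symmetric difference, with basis $x_\xi=\{\xi\}$. For $g\in G$, $\max g$ is the maximum of the support $g$, and $\max 0:=0$. For finite $a\subset\omega_1$, $H_a=\langle x_\xi:\xi\in a\rangle$. $T$ is a fixed $\mathbb F_2$-vector space of countably infinite dimension. "Hom" means linear map.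

The topology of $G$ will have as a base at $0$ the finite intersections of kernels of certain homs $G\to T$. There are two demands. First, we want a function $\nu:G\to\omega_1$ with $\nu(x_\xi)=\xi$ that is locally constant; for this we add homs $c_g$, one for each $g\in G$, such that $\nu$ is constant on $g+\ker c_g$. Second, for each continuous $f:G\to\mathbb R$, countably many of our homs must suffice to control $f$. Given rationals $r<r'$, the open sets $A_0=\{f>r\}$ and $A_1=\{f<r'\}$ cover $G$. We add a countable list of homs $d_0,d_1,\dots$ such that every $g$ has some $m$ with $g+\ker d_m\subset A_0$ or $g+\ker d_m\subset A_1$. In Section 10 we see that this is enough. New homs make new functions continuous, so this must be iterated $\omega_2$ times. The main work is to show that the iteration is ccc.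

**Lemma 8.** If $U\le Y$ are finite $\mathbb F_2$-spaces, $u\in Y$, $\langle u\rangle\cap U=0$, and $\chi:U\to T$ is a hom, then $\chi$ extends to a hom $\chi^*:Y\to T$ with $\ker\chi^*=\ker\chi+\langle u\rangle$.

*Proof.* Write $Y=U\oplus\langle u\rangle\oplus C$, put $\chi^*(u)=0$ and let $\chi^*|C$ be injective with $\chi^*(C)\cap\chi(U)=0$. If $\chi^*(v+\varepsilon u+c)=0$, then $\chi(v)=\chi^*(c)\in\chi^*(C)\cap\chi(U)=0$, so $v\in\ker\chi$ and $c=0$. $\square$

**Definition (base conditions).** $\mathbb B$ is the set of triples $(a,\nu,c)$ where $a\subset\omega_1$ is finite, $\nu:H_a\to\omega_1$, $c=(c_g)_{g\in H_a}$ is a family of homs $c_g:H_a\to T$, and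

* (B1) $\nu(x_\xi)=\xi$ for $\xi\in a$, and $\nu(g)\le\max g$ for $g\in H_a$;
* (B2) $\nu(g+u)=\nu(g)$ whenever $g\in H_a$ and $u\in\ker c_g$.

The order is extension of $a$, of $\nu$, and of each $c_g$.

For example, let $a=\{\xi\}$ with $\xi>0$. Then (B1) says $\nu(0)=0$ and $\nu(x_\xi)=\xi$, and (B2) says exactly that $c_0(x_\xi)\neq0$ and $c_{x_\xi}(x_\xi)\ne0$. The bound $\nu(g)\le\max g$ will be essential for ccc: once $a$ is fixed, there are only countably many possibilities for $\nu$.

**Definition (coordinates, data, promises).** Put $\Lambda_\beta=\{(0,g):g\in G\}\cup\{(\gamma,m):1\le\gamma<\beta,\ m<\omega\}$; its elements are called coordinates. By recursion we define posets $P_\beta$ for $1\le\beta\le\omega_2$, and for $1\le\beta<\omega_2$ a $P_\beta$-name for a $\beta$-datum. The generic filter will give homs $\chi_{(0,g)}=c_g$ and $\chi_{(\gamma,m)}=d_{\gamma,m}$ from $G$ to $T$, as explained below. A $\beta$-datum $(A_0,A_1,s_0,s_1)$ consists of sets $A_0,A_1\subset G$ with $A_0\cup A_1=G$ and maps $s_\ell:A_\ell\to[\Lambda_\beta]^{<\omega}$ such that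
$$g+\bigcap_{e\in s_\ell(g)}\ker\chi_e\subset A_\ell\quad\text{for }g\in A_\ell .$$
The datum at stage $\beta$ is written $(A_0^\beta,A_1^\beta,s_0^\beta,s_1^\beta)$. The name $\dot{\mathbb Q}_\beta$ denotes the set of tuples $(H,S,n,\ell,F,d)$ where $H$ is a finite subspace of $G$, $S\subset H$, $F\subset\omega$ is finite, $n:S\to F$, $\ell:S\to2$, and $d=(d_m)_{m\in F}$ are homs $H\to T$, with the *promise*
$$g+\ker d_{n(g)}\subset A^\beta_{\ell(g)}\quad\text{for all }g\in S.\tag{4}$$
Tuples are ordered by extension of all entries. All tuples are elements of $V$, being finite objects.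

The trivial datum is $A_0=A_1=G$, $s_\ell\equiv\emptyset$. Note that the kernel in (4) is a subspace of the finite space $H$: if $S=\{g\}$ and $d_{n(g)}$ is injective on $H$, the promise just says $g\in A^\beta_{\ell(g)}$. It becomes a promise about the future because an extension of the tuple must keep it on a larger $H$.

**Definition (the iteration).** $P_\alpha$ is the set of finite functions $q$ with $0\in\operatorname{dom}q\subset\alpha$, $q(0)\in\mathbb B$, and, for $1\le\beta\in\operatorname{dom}q$: $q(\beta)\in V$ is a tuple as above and $q|\beta\Vdash_{P_\beta}q(\beta)\in\dot{\mathbb Q}_\beta$. Here $q'\le q$ if and only if $\operatorname{dom}q'\supset\operatorname{dom}q$ and $q'(\beta)$ extends $q(\beta)$ for all $\beta\in\operatorname{dom}q$. We write $q(0)=(a^q,\nu^q,c^q)$, $H_0^q=H_{a^q}$, and $q(\beta)=(H_\beta^q,S_\beta^q,n_\beta^q,\ell_\beta^q,F_\beta^q,d_\beta^q)$.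

**(F1) Gluing.** If $q\in P_\alpha$, $1\le\beta<\alpha$, $r\in P_\beta$ and $r\le q|\beta$, then $r\cup q|[\beta,\alpha)\in P_\alpha$. Inductively, its restriction to $\gamma\in\operatorname{dom}q\setminus\beta$ is a condition stronger than $q|\gamma$, so it forces $q(\gamma)\in\dot{\mathbb Q}_\gamma$. For the same reason, when we strengthen a condition at some coordinates of its domain, only the promises at the changed coordinates need checking. Also $q'\le q$ implies $q'|\beta\le q|\beta$. Hence $P_\beta$ is a complete suborder of $P_\alpha$: restriction shows that incompatibility in $P_\beta$ persists in $P_\alpha$; and if $X\subset P_\beta$ is a maximal antichain of $P_\beta$ and $q\in P_\alpha$, then some $r\in P_\beta$ is below both $q|\beta$ and a member of $X$, and $r\cup q|[\beta,\alpha)$ shows that $q$ is compatible with that member. So if $\mathcal G$ is $P_\alpha$-generic, then $\mathcal G_\beta:=\mathcal G\cap P_\beta$ is $P_\beta$-generic, and we regard $P_\beta$-names as $P_\alpha$-names.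

**(F2) Enlarging the spaces.** Every $q$ can be extended, keeping the domain and all $S,n,\ell,F$, so that every $H_\beta^q$ contains a given finite subspace. For $\beta\ge1$ extend the homs by Lemma 8 with $u=0$: kernels, hence promises, do not change. For $\beta=0$ enlarge $a$, extend the old $c_g$ without changing kernels, let the new $c_g$ be injective, put $\nu(x_\xi)=\xi$ for new $\xi$ and $\nu=0$ on the other new elements. Then (B1) is clear, and (B2) holds because old kernels are old and new ones are $0$.

**(F3) Adding coordinates.** One can add $m\notin F_\beta$ to $F_\beta$ with any hom $d_m$ on $H_\beta$, and one can add a new $\beta$ with $1\le\beta<\alpha$ to the domain with value $(\{0\},\emptyset,\emptyset,\emptyset,\{m\},0)$. Neither creates a new promise.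

**(F4) Serving every $g$ at every stage.** For $1\le\beta<\alpha$ and $g\in G$ the conditions $q\in P_\alpha$ with $g\in S_\beta^q$ are dense. By (F2) and (F3) get $\beta\in\operatorname{dom}q$ and $g\in H_\beta^q$. If $g\notin S_\beta^q$, take $r\le q|\beta$ deciding some $\ell$ with $g\in A_\ell^\beta$, replace $q|\beta$ by $r$, take $m\notin F_\beta^q$ and $d_m$ injective on $H_\beta^q$, and put $n(g)=m$, $\ell(g)=\ell$. The new promise reads $g\in A_\ell^\beta$, which $r$ forces.

By (F2) and (F3) a generic filter yields total maps: $\nu:G\to\omega_1$ and homs $c_g,d_{\beta,m}:G\to T$. They satisfy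
$$\nu(x_\xi)=\xi,\qquad \nu(g+u)=\nu(g)\ (u\in\ker c_g),\qquad\forall\beta\ge1\ \forall g\ \exists m,\ell:\ g+\ker d_{\beta,m}\subset A_\ell^\beta.\tag{5}$$
The first two follow from (B1) and (B2) of a condition in $\mathcal G$ with all elements in question in $H_a$. For the third take $q\in\mathcal G$ with $g\in S_\beta^q$ by (F4), and let $m=n_\beta^q(g)$, $\ell=\ell_\beta^q(g)$. Given $u\in\ker d_{\beta,m}$, take $q'\le q$ in $\mathcal G$ with $u\in H_\beta^{q'}$. Its $m$-th hom kills $u$, so by the promise of $q'(\beta)$, forced by $q'|\beta\in\mathcal G_\beta$, we get $g+u\in A_\ell^\beta$.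

**Bookkeeping.** It remains to say which datum is used at stage $\beta$. For $\alpha<\omega_2$ we have $|P_\alpha|\le\omega_1$. An $\alpha$-datum is coded by the set $\{(g,\ell,s_\ell(g)):\ell<2,\ g\in A_\ell\}$, a subset of $G\times2\times[\Lambda_\alpha]^{<\omega}$, which has size $\omega_1$. A nice $P_\alpha$-name for such a subset is given by $\omega_1$ subsets of $P_\alpha$, so there are at most $(2^{\omega_1})^{\omega_1}=2^{\omega_1}=\omega_2$ of them. Modify each name so that it is forced to be an $\alpha$-datum, replacing it by the trivial datum where it is not one. List the modified names as $\dot{\mathfrak d}_{\alpha,\delta}$, $\delta<\omega_2$. Fix a surjection $\mathfrak b:[1,\omega_2)\to[1,\omega_2)\times\omega_2$ such that $\mathfrak b(\beta)=(\alpha,\delta)$ implies $\alpha\le\beta$: take an enumeration in which every pair occurs cofinally often, and replace values violating $\alpha\le\beta$ by $(1,0)$. The datum at stage $\beta$ is $\dot{\mathfrak d}_{\mathfrak b(\beta)}$. This makes sense, since an $\alpha$-datum of $V[\mathcal G_\alpha]$ is a $\beta$-datum in $V[\mathcal G_\beta]$ for $\beta\ge\alpha$: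 $\Lambda_\alpha\subset\Lambda_\beta$, and the homs $\chi_e$, $e\in\Lambda_\alpha$, are the same.

## 7. Conditions that know the reasons for membership in $A_\ell^\beta$

**Definition (good condition).** For $1\le\beta\in\operatorname{dom}q$ let
$$\operatorname{Coord}(q|\beta)=\{(0,g):g\in H_0^q\}\cup\{(\gamma,m):1\le\gamma\in\beta\cap\operatorname{dom}q,\ m\in F_\gamma^q\}.$$
The condition $q\in P_\alpha$ is good if

* (G1) $H_\gamma^q\supset H_\beta^q$ for $\gamma<\beta$ in $\operatorname{dom}q$;
* (G2) for $1\le\beta\in\operatorname{dom}q$, $w\in H_\beta^q$ and $\ell<2$: $q|\beta$ decides whether $w\in A_\ell^\beta$, and if it decides yes, it decides $s_\ell^\beta(w)=:t_{\beta,\ell}^q(w)$, with $t_{\beta,\ell}^q(w)\subset\operatorname{Coord}(q|\beta)$.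

For example, a condition with domain $\{0\}$ is good. A condition with domain $\{0,\beta\}$ and $H_\beta=\{0\}$ is good if $q|\beta$ decides which of $A_0^\beta,A_1^\beta$ contain $0$ and decides the corresponding finite sets $s_\ell^\beta(0)$, and these mention only coordinates $(0,g)$ with $g\in H_0^q$.

**Lemma 9.** For every $q\in P_\alpha$ and every finite subspace $H$ of $G$ there is a good $q'\le q$ with $H\subset H_\gamma^{q'}$ for all $\gamma\in\operatorname{dom}q'$.

*Proof.* Induction on $\alpha$. For $\alpha=1$ use (F2). For limit $\alpha$, $q$ lies in some $P_{\alpha'}$ with $1\le\alpha'<\alpha$. Let $\alpha=\beta+1$ with $\beta\ge1$. If $\beta\notin\operatorname{dom}q$, use the hypothesis for $\beta$. Otherwise enlarge $q(\beta)$ as in (F2) so that $H_\beta:=H_\beta^q\supset H$. Choose $r\le q|\beta$ making the finitely many decisions of (G2) for $w\in H_\beta$. Extend $r$ by (F2) and (F3) so that the decided finite subsets of $\Lambda_\beta$ lie in the set $\operatorname{Coord}(r)$ of coordinates $(0,g)$, $g\in H_0^r$, and $(\gamma,m)$, $1\le\gamma\in\operatorname{dom}r$, $m\in F^r_\gamma$.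 By the induction hypothesis take a good $r'\le r$ in $P_\beta$ with $H_\beta\subset H_\gamma^{r'}$ for all $\gamma\in\operatorname{dom}r'$. Then $q'=r'\cup\{(\beta,q(\beta))\}$ is as required: (G1) holds by the choice of $r'$, and (G2) at $\beta$ holds because decisions and coordinates of $r$ persist in $r'$. $\square$

## 8. Mixed vectors, and why a third condition is needed

To prove ccc we take uncountably many good conditions, make them "isomorphic", and try to amalgamate two of them, $p_i$ and $p_j$. At the base this works, with the only constraint that some values of $\nu$ are forced. For instance, let $a_i=\{\xi\}$, $a_j=\{\eta\}$ with $\xi,\eta>0$ and $c_0^i(x_\xi)=c_0^j(x_\eta)$. Then every common extension has $c_0(x_\xi+x_\eta)=0$, so $\nu(x_\xi+x_\eta)=\nu(0)=0$. Such values will be called "second kind" below.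

At later stages the sensible attempt fails. Let $p_i,p_j$ have domain $\{0,\beta\}$ and $H_\beta^i=H^i=\langle x_{\xi_1},x_{\xi_2}\rangle$, $H_\beta^j=H^j=\langle x_{\eta_1},x_{\eta_2}\rangle$, with all six-tuples corresponding under $x_{\xi_e}\leftrightarrow x_{\eta_e}$, where the four ordinals are different. Suppose $x_{\xi_1}+x_{\xi_2}\in S_\beta^i$ with assigned numbers $n,\ell$. On $H^i+H^j$ a common extension of $d_n^i$ and $d_n^j$ is completely determined, and it kills $x_{\xi_2}+x_{\eta_2}$, because $d_n^i(x_{\xi_2})=d_n^j(x_{\eta_2})$. So the promise for $x_{\xi_1}+x_{\xi_2}$ requires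
$$z:=x_{\xi_1}+x_{\eta_2}\in A_\ell^\beta .$$
But $z$ is neither in $H^i$ nor in $H^j$, and no hypothesis on $p_i,p_j$ tells us that it is in $A_\ell^\beta$. There is no freedom left in $d_n$ to avoid the demand. This is the exact point at which amalgamating two conditions stops.

The idea is to bring in a third condition $p_k$ from the same uncountable family and use it only below $\beta$. Let its vectors be $x_{\zeta_1},x_{\zeta_2}$. Being isomorphic to $p_i$, its restriction $p_k|\beta$ forces $x_{\zeta_1}+x_{\zeta_2}\in A_\ell^\beta$, and it knows the reason: a finite set of coordinates, the intersection of whose kernels, translated by $x_{\zeta_1}+x_{\zeta_2}$, is contained in $A_\ell^\beta$. Now put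
$$u_k=z+x_{\zeta_1}+x_{\zeta_2},$$
a vector outside $H^k$. By Lemma 8 we can extend the homs that belong to $p_k$ alone so that they kill $u_k$; and the homs shared by all conditions of the family kill $u_k$ automatically, because $u_k$ becomes $0$ when the three spaces are identified. Then $z=(x_{\zeta_1}+x_{\zeta_2})+u_k$ is forced into $A_\ell^\beta$.

There are two prices. Killing $u_k$ by $c_g$, $g\in H^k$, forces $\nu(g+u_k)=\nu(g)$, which must be at most $\max(g+u_k)$; so $p_k$ must be chosen with ordinals below those of $p_i$ and $p_j$. And the third conditions create new mixed vectors at earlier stages common to the family, which must be treated again; so we go downward through the common stages.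

In the example, which vectors need a third condition? Write $z=(v,v')\in H^i\oplus H^j$ with $v,v'\in\mathbb F_2^2$. The four vectors with $v=v'$ become $0$ after identification, and they will cause no trouble. Six more nonzero vectors lie in $H^i\cup H^j$. The remaining six, with $v,v'$ nonzero and different, each get a third condition.

## 9. Amalgamation through auxiliary conditions: the ccc

**Proposition 10.** $P_\alpha$ is ccc for all $1\le\alpha\le\omega_2$.

The proof occupies this section. Assume that $P_\beta$ is ccc for all $1\le\beta<\alpha$. Let $p_i\in P_\alpha$ for $i<\omega_1$; by Lemma 9 we may assume that they are good. We find two compatible ones.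

**Step 1: make the conditions isomorphic.** Let $D_i=\operatorname{dom}p_i$, $a_i=a^{p_i}$, $H^i=H_{a_i}=H_0^{p_i}$; write $\nu_i$ for $\nu^{p_i}$, and use a superscript $i$ for the other items of $p_i$. Passing to an uncountable subfamily, re-indexed by $\omega_1$, we may assume that the $D_i$ have equal size and form a $\Delta$-system with root $\Delta\ni0$, which is at fixed positions in $D_i$; that the $a_i$ have equal size and form a $\Delta$-system with root $b$; and that
$$b<a_i\setminus b<a_j\setminus b\quad\text{elementwise, for }i<j.$$
The last is possible since the $a_i\setminus b$ are finite and pairwise disjoint; it is vacuous if they are empty. Let $R=H_b$ and $C_i=\langle x_\xi:\xi\in a_i\setminus b\rangle$, so $H^i=R\oplus C_i$, and $H^i\cap H^j=R$ for $i\ne j$.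

Let $\bar H$ be a vector space with a basis indexed by $\{1,\dots,|a_i|\}$, and let $\theta_i:\bar H\to H^i$ be the isomorphism induced by the increasing enumeration of $a_i$. Since $b$ is an initial segment of each $a_i$, the space $\bar R:=\theta_i^{-1}(R)$ does not depend on $i$, and the $\theta_i$ agree on $\bar R$. Now transport everything in $p_i$ except the values of $\nu_i$, using $\theta_i^{-1}$ for vectors and positions in $D_i$ for stages (recall $H_\beta^i\subset H^i$ by (G1)): the homs $c_g^i$; the items $H_\beta^i,S_\beta^i,n_\beta^i,\ell_\beta^i,F_\beta^i,d_\beta^i$; the decisions in (G2); the sets $t_{\beta,\ell}^i(w)$. Since $\bar H$ is finite and $T$ is countable, there are countably many possible results, so we may assume that they are the same for all $i$. We refer to this as sameness. As $\nu_i(g)\le\max g$, there are also countably many possibilities for $\nu_i|R$, so we may assume that it is the same for all $i$; for $g\in R$ we write $\nu(g)$ for the common value. For $g\in R$ let $\bar c_g:\bar H\to T$ be the common value of $c_g^i\circ\theta_i$. For $\beta\in\Delta\setminus\{0\}$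 let $\bar H_\beta=\theta_i^{-1}(H_\beta^i)$, let $F_\beta$ be the common $F_\beta^i$, and let $\bar d_{\beta,m}=d_{\beta,m}^i\circ\theta_i$ for $m\in F_\beta$.

Let $\Delta\setminus\{0\}=\{\beta_1<\dots<\beta_N\}$ (possibly $N=0$) and $\beta_{N+1}:=\alpha$. For a finite set $J$ of indices let $\pi:\sum_{j\in J}H^j\to\bar H$ be the linear map with $\pi\theta_j=\mathrm{id}$ for all $j\in J$. It is well defined, as $\sum_{j\in J}H^j=R\oplus\bigoplus_{j\in J}C_j$ and the $\theta_j$ agree on $\bar R$. The maps for different $J$ are compatible.

**Step 2: reasons for root vectors use only root coordinates.** This is where the induction hypothesis enters. Call a coordinate a root coordinate if it is $(0,g)$ with $g\in R$ or $(\gamma,m)$ with $1\le\gamma\in\Delta$. We claim: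
$$\text{for }\beta\in\Delta\setminus\{0\},\ w\in R\cap H_\beta^i,\ \ell<2:\ t_{\beta,\ell}^i(w),\text{ if defined, consists of root coordinates.}\tag{6}$$
As $P_\beta$ is ccc, $p_{i'}|\beta$ and $p_j|\beta$ are compatible for some $i'\ne j$. By sameness $t_{\beta,\ell}^{i'}(w)$ and $t_{\beta,\ell}^j(w)$ are both defined. A common extension forces $s_\ell^\beta(w)$ to equal both, so they are equal, and their elements lie in $\operatorname{Coord}(p_{i'}|\beta)\cap\operatorname{Coord}(p_j|\beta)$. These are root coordinates, since $H^{i'}\cap H^j=R$ and $D_{i'}\cap D_j=\Delta$. By sameness this holds for all $i$.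

**Step 3: choose the auxiliary conditions.** By downward recursion we define finite index sets $J_N\subset J_{N-1}\subset\dots\subset J_0$, and for $j\in J_0$ a number $t(j)$ and a vector $u_j$. The set $J_N$ has two elements, and $t(j)=N+1$, $u_j=0$ for $j\in J_N$. Given $J_t$ with $1\le t\le N$, let $M_t=\sum_{j\in J_t}H_{\beta_t}^j$. Call $z\in M_t$ *served* if

* (i) $\pi(z)\in\bar R$, or
* (ii) $z\in H^j$ for some $j\in J_t$, or
* (iii) $z+u_j\in H^j$ for some $j\in J_t\setminus J_N$.

In the example of Section 8 ($N=1$, $R=0$, $J_1=\{i,j\}$) the ten vectors with $v=v'$ or in $H^i\cup H^j$ are served, and the other six are not. Since $R\subset H^j$ and $\pi(R)=\bar R$, being served depends only on $z$ modulo $R\cap M_t$. Let $Z_t$ contain one representative of each class of unserved elements of $M_t$ under the relation $z\sim z'\Leftrightarrow z+z'\in R$. To each $z\in Z_t$ assign a new index $k$, different ones for different $z$, all smaller than every element of $J_t$. Write $z_k:=z$, $t(k):=t$ and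
$$u_k=z_k+\theta_k(\pi(z_k)).\tag{7}$$
$J_{t-1}$ is $J_t$ together with these auxiliary indices.

There is room for this. Let $e_N=2$, $e_{t-1}=e_t+|\bar H|^{e_t}$, and start with $J_N=\{e_0,e_0+1\}$. Inductively $|J_t|\le e_t$, because $|Z_t|\le|M_t|\le|\bar H|^{|J_t|}$. So fewer than $e_0$ auxiliary indices are needed in all, and they can be chosen successively downward from $e_0-1$.

Let $H^*=\sum_{j\in J_0}H^j=R\oplus\bigoplus_{j\in J_0}C_j$, with projections $\mathrm{comp}_j:H^*\to C_j$. We record the properties of $u_j$:
$$\pi(u_j)=0\quad\text{and}\quad\langle u_j\rangle\cap H^j=0\quad\text{for all }j\in J_0.\tag{8}$$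
The first is clear from (7). For the second let $k$ be auxiliary. The vector $z_k\in M_{t(k)}$ has components only at indices in $J_{t(k)}$, all of which are $>k$. At least two of these components are nonzero: otherwise $z_k\in H^j$ for some $j\in J_{t(k)}$ and $z_k$ would be served by (ii). Hence *for every $v\in H^k$ the vector $v+u_k$ has at least two nonzero components at indices of $J_{t(k)}$*, as $v+u_k$ differs from $z_k$ by an element of $H^k$. In particular $u_k\notin H^k$.

Finally, directly from the construction,
$$j\in J_t\iff t<t(j)\qquad(0\le t\le N,\ j\in J_0).\tag{9}$$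

**Step 4: different conditions do not collide.** The base part will be built from the sets $H^j\cup(H^j+u_j)$; this lemma says that they overlap only in $R$.

**Lemma 11.** Let $j\ne k$ in $J_0$, $v\in H^j$, $v'\in H^k$, $\varepsilon,\varepsilon'\in\{0,1\}$, and $z=v+\varepsilon u_j=v'+\varepsilon'u_k$. Then $\varepsilon u_j=\varepsilon'u_k=0$ and $v=v'\in R$.

*Proof.* If $\varepsilon u_j=\varepsilon'u_k=0$, then $z=v=v'\in H^j\cap H^k=R$. If exactly one is nonzero, say $\varepsilon u_j$, then $z=v+u_j$ has at least two nonzero components by Step 3, but $z=v'\in H^k$ has at most one, a contradiction.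

Let both be nonzero. Then $j,k$ are auxiliary and $\varepsilon=\varepsilon'=1$; say $t(j)\le t(k)$. Since $j\notin J_{t(j)}\supset J_{t(k)}$, we have $\mathrm{comp}_j(z_k)=0$. As $z=v'+\theta_k\pi(z_k)+z_k$, where the first two terms are in $H^k$ and $k\ne j$, we get $\mathrm{comp}_j(z)=0$. Also $z=(v+\theta_j\pi(z_j))+z_j$ and $\mathrm{comp}_j(z_j)=0$, so the element $v+\theta_j\pi(z_j)$ of $H^j$ has zero $j$-component and lies in $R$. That is, $z+z_j\in R$. Hence $z_j+u_k=(z_j+z)+v'\in H^k$. If $t(j)<t(k)$, then $k\in J_{t(j)}\setminus J_N$ by (9), so $z_j$ is served at $t(j)$ by (iii), a contradiction. If $t(j)=t(k)$, the same argument with $j,k$ exchanged gives $z+z_k\in R$, so $z_j\sim z_k$ for two different representatives of the same stage, a contradiction. $\square$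

**Step 5: the base part of the amalgam.** We define $q(0)=(a^*,\nu^*,c^*)$ with $a^*=\bigcup_{j\in J_0}a_j$, so $H_{a^*}=H^*$. Put

* $c_g^*=\bar c_g\circ\pi$ for $g\in R$;
* for $g\in H^j\setminus R$ ($j\in J_0$ is unique): $c_g^*$ extends $c_g^j$ to $H^*$ with $\ker c_g^*=\ker c_g^j+\langle u_j\rangle$, by Lemma 8 and (8);
* for all other $g\in H^*$: $c_g^*$ injective.

Each $c^*_g$ with $g\in H^j$ extends $c_g^j$; for $g\in R$ this is because $\pi|H^j=\theta_j^{-1}$. To define $\nu^*$, let $z\in H^*$. A *first-kind witness* of $z$ is a pair $(j,v)$ with $j\in J_0$, $v\in H^j$ and $z\in\{v,v+u_j\}$; its value is $\nu_j(v)$. A *second-kind witness* of $z$ is a $g\in R$ with $\bar c_g(\pi(z)+\pi(g))=0$; its value is $\nu(g)$. Let $\nu^*(z)$ be the common value of all witnesses of $z$, and $0$ if there is none.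

*The values agree.* Take two first-kind witnesses $(j,v),(k,v')$. If $j\ne k$, Lemma 11 gives $v=v'\in R$, with equal values. If $j=k$, then $v=v'$, as $u_j=0$ or $u_j\notin H^j$. Next take $(j,v)$ of the first kind and $g$ of the second. By (8), $\pi(z)=\pi(v)$, so $c_g^j(v+g)=\bar c_g(\pi(z)+\pi(g))=0$, and (B2) for $p_j$ gives $\nu_j(v)=\nu_j(g)=\nu(g)$. For two second-kind witnesses $g,g'$, take any $j\in J_0$ and $v=\theta_j\pi(z)$; then $\pi(v)=\pi(z)$ and the same argument gives $\nu(g)=\nu_j(v)=\nu(g')$.

*(B1).* The witness $(j,x_\xi)$ gives $\nu^*(x_\xi)=\xi$ for $\xi\in a_j$. To see $\nu^*(z)\le\max z$, note that it is clear if there is no witness, or a first-kind witness with $z=v$. Let $z=v+u_j$ with $u_j\ne0$. By Step 3 the support of $z$ meets $a_k\setminus b$ for some $k>j$, so $\max z>\max a_j\ge\nu_j(v)$. This is where it matters that auxiliary indices are small. Let $g$ be a second-kind witness. If $z\in R$, use the first-kind witness $(j,z)$ for any $j$. If $z\notin R$, the support of $z$ meets some $a_k\setminus b$, so $\max z>\max b\ge\nu(g)$; and when $b=\emptyset$, then $g=0$ and $\nu(g)=0$.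

*(B2).* Let $g\in H^*$ and $u\in\ker c_g^*$. If $g\in R$, then $\bar c_g(\pi(u))=0$, so $g$ is a second-kind witness of both $g+u$ and $g$. If $g\in H^j\setminus R$, then $u=\kappa+\varepsilon u_j$ with $\kappa\in\ker c_g^j$, and $(j,g+\kappa)$ is a witness of $g+u$ with value $\nu_j(g+\kappa)=\nu_j(g)=\nu^*(g)$. Otherwise $u=0$.

So $q(0)\in\mathbb B$. It extends $p_j(0)$ for all $j\in J_0$, since $(j,v)$ is a witness of every $v\in H^j$.

**Step 6: the other coordinates of the amalgam.** Each $p_j$ is used only below $\beta_{t(j)}$. Let
$$\operatorname{dom}q=\{0\}\cup\{\beta_1,\dots,\beta_N\}\cup\bigcup_{j\in J_0}\{\beta\in D_j\setminus\Delta:\beta<\beta_{t(j)}\}.$$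

* If $\beta\in D_j\setminus\Delta$ and $\beta<\beta_{t(j)}$ ($j$ is unique), put $q(\beta)=(H^*,S_\beta^j,n_\beta^j,\ell_\beta^j,F_\beta^j,d^*)$, where $d_m^*$ extends $d_{\beta,m}^j$ from $H_\beta^j$ to $H^*$ with $\ker d_m^*=\ker d_{\beta,m}^j+\langle u_j\rangle$, by Lemma 8 and (8).
* If $\beta=\beta_t$, put $q(\beta)=\bigl(M_t,\bigcup_{j\in J_t}S_\beta^j,\bigcup_{j\in J_t}n_\beta^j,\bigcup_{j\in J_t}\ell_\beta^j,F_\beta,(\bar d_{\beta,m}\circ\pi|M_t)_{m\in F_\beta}\bigr)$.

In the second case, overlaps of the $S_\beta^j$ lie in $R$, where the data agree by sameness, and $\pi(M_t)=\bar H_{\beta_t}$ is the domain of $\bar d_{\beta_t,m}$. We claim: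
$$\begin{gathered}\text{for }\beta\in(\operatorname{dom}q\setminus\{0\})\cup\{\alpha\}:\\ q|\beta\in P_\beta\ \text{ and }\ q|\beta\le p_j|\min(\beta,\beta_{t(j)})\ \text{ for all }j\in J_0.\end{gathered}\tag{10}$$
The domain of $q$ contains $D_j\cap\beta_{t(j)}$ for all $j\in J_0$. Moreover $q(\beta)$ extends $p_j(\beta)$ whenever $\beta\in D_j$ and $\beta<\beta_{t(j)}$: for $\beta=0$ by Step 5, for $\beta\notin\Delta$ by definition, and for $\beta=\beta_t$ because then $j\in J_t$ by (9) and $\bar d_{\beta,m}\circ\pi$ agrees with $d_{\beta,m}^j$ on $H_\beta^j$. At the least element of $(\operatorname{dom}q\setminus\{0\})\cup\{\alpha\}$ only $q(0)$ matters, and (10) holds. So, by induction along $\operatorname{dom}q$, it suffices to prove: *if (10) holds at $\beta\in\operatorname{dom}q\setminus\{0\}$, then $q|\beta$ forces the promise of $q(\beta)$.*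

**Step 7: translating by $u_j$ does not leave $A_\ell^\beta$.**

**Lemma 12.** Let $j\in J_0$, $\beta\in D_j\setminus\{0\}$, $\beta\le\beta_{t(j)}$, $\beta\in\operatorname{dom}q$, $w\in H_\beta^j$, and $p_j|\beta\Vdash w\in A_\ell^\beta$. If (10) holds at $\beta$, then $q|\beta$ forces $w\in A_\ell^\beta$ and $w+u_j\in A_\ell^\beta$.

*Proof.* By (10), $q|\beta\le p_j|\beta$. So $q|\beta$ forces $w\in A_\ell^\beta$ and $s_\ell^\beta(w)=t_{\beta,\ell}^j(w)\subset\operatorname{Coord}(p_j|\beta)$. If $u_j=0$, we are done. Otherwise $j$ is auxiliary, and by the definition of a datum it suffices that $q|\beta\Vdash\chi_e(u_j)=0$ for each $e\in\operatorname{Coord}(p_j|\beta)$. There are four kinds of $e$.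

* $e=(0,g)$ with $g\in R$: $c_g^*(u_j)=\bar c_g(\pi(u_j))=0$.
* $e=(0,g)$ with $g\in H^j\setminus R$: $u_j\in\ker c_g^*$.
* $e=(\gamma,m)$ with $\gamma\in D_j\setminus\Delta$: then $\gamma<\beta\le\beta_{t(j)}$, so $\gamma\in\operatorname{dom}q$ and $u_j\in\ker d_m^*$ for the hom $d_m^*$ of $q(\gamma)$.
* $e=(\beta_{t'},m)$: then $\beta_{t'}<\beta\le\beta_{t(j)}$, so $t'<t(j)$. By (G1) and $J_{t(j)}\subset J_{t'}$ we have $z_j\in M_{t(j)}\subset M_{t'}$. Also $\pi(z_j)\in\bar H_{\beta_{t(j)}}$, so $\theta_j\pi(z_j)\in H_{\beta_{t(j)}}^j\subset H_{\beta_{t'}}^j\subset M_{t'}$, the last because $j\in J_{t'}$ by (9). So $u_j\in M_{t'}$, which is the domain of the homs of $q(\beta_{t'})$, and $\bar d_{\beta_{t'},m}(\pi(u_j))=0$. $\square$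

**Step 8: the promise at a stage outside the root.** Let (10) hold at $\beta\in D_j\setminus\Delta$, $\beta<\beta_{t(j)}$. Let $g\in S_\beta^j$ and $u\in\ker d_{n(g)}^*$. Then $u=\kappa+\varepsilon u_j$ with $\kappa\in\ker d_{\beta,n(g)}^j$. Since $p_j$ is a condition, $p_j|\beta\Vdash w:=g+\kappa\in A_{\ell(g)}^\beta$, and $w\in H_\beta^j$. By Lemma 12, $q|\beta\Vdash g+u=w+\varepsilon u_j\in A_{\ell(g)}^\beta$.

**Step 9: the promise at a root stage.** Let (10) hold at $\beta=\beta_t$. Let $g\in S_\beta^i$ with $i\in J_t$, $n=n(g)$, $\ell=\ell(g)$, $u\in M_t$ with $\bar d_{\beta,n}(\pi(u))=0$, and put $z=g+u\in M_t$, $w=\pi(z)\in\bar H_\beta$. We must show $q|\beta\Vdash z\in A_\ell^\beta$. For every index $j$, by sameness, $\theta_j\pi(g)\in S_\beta^j$ has the same $n,\ell$, and $\theta_j\pi(u)\in\ker d_{\beta,n}^j$. Since $p_j$ is a condition,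
$$p_j|\beta\Vdash\theta_j(w)\in A_\ell^\beta,\qquad\theta_j(w)\in H_\beta^j.\tag{11}$$

*$z$ is served by (i): $w\in\bar R$.* Take any $j\in J_t$ and let $\rho=\theta_j(w)\in R\cap H_\beta^j$. By (9), $\beta<\beta_{t(j)}$, so $q|\beta\le p_j|\beta$. By (11) and (6), $q|\beta$ forces that $\rho\in A_\ell^\beta$ and that $s_\ell^\beta(\rho)$ consists of root coordinates in $\operatorname{Coord}(p_j|\beta)$. Now $\pi(z+\rho)=0$, and $z+\rho\in M_t\subset M_{t'}$ for $t'<t$. So the coordinates $(0,g')$, $g'\in R$, given by $\bar c_{g'}\circ\pi$, and the coordinates $(\beta_{t'},m)$, $t'<t$, given by $\bar d_{\beta_{t'},m}\circ\pi$ on $M_{t'}$, all vanish at $z+\rho$. So $q|\beta\Vdash z=\rho+(z+\rho)\in A_\ell^\beta$.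

*$z$ is served by (ii): $z\in H^j$, $j\in J_t$.* Then $z=\theta_j(w)$; use (11) and $q|\beta\le p_j|\beta$.

*$z$ is served by (iii): $z+u_j\in H^j$, $j\in J_t\setminus J_N$.* By (8), $\pi(z+u_j)=w$, so $z+u_j=\theta_j(w)$ and $z=\theta_j(w)+u_j$. Use (11) and Lemma 12; it applies, since $\beta=\beta_t<\beta_{t(j)}$ by (9).

*$z$ is unserved.* Then $z=z_k+\rho$ with $\rho\in R$ and $k$ auxiliary, $t(k)=t$. By (7), $z=u_k+\theta_k\pi(z_k)+\rho=u_k+\theta_k(w)$, as $\theta_k\pi(\rho)=\rho$. Use (11) for $k$ and Lemma 12 with $\beta=\beta_{t(k)}$.

In all cases $q|\beta\Vdash z\in A_\ell^\beta$. This proves (10). At $\beta=\alpha$ it gives $q\in P_\alpha$ and, since $\beta_{t(j)}=\beta_{N+1}=\alpha$ for $j\in J_N$, also $q\le p_j$ for both $j\in J_N$. So these two $p_j$ are compatible, and Proposition 10 is proved. $\square$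

## 10. The topology on $G$ in $V[\mathcal G]$: proof of Theorem 3

Let $\mathcal G$ be $P_{\omega_2}$-generic over $V$. By Proposition 10, $P_{\omega_2}$ is ccc, so cardinals are preserved. In $V[\mathcal G]$ give the Boolean group $G$ the group topology $\sigma$ whose neighborhood base at $0$ consists of the finite intersections of the subgroups $\ker\chi_e$, $e\in\Lambda_{\omega_2}$. Clearly $|G|=\omega_1$.

**Step 1: $\sigma$ is Hausdorff.** Let $g\ne0$. By (F2) every condition extends to one with $g\in H_a$, and this extends further by a new $x_\xi$ with $c_{x_\xi}$ injective. So some $\chi_e(g)\neq0$.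

**Step 2: $G$ is not pseudo-$\omega_1$-compact.** By (5), $\nu:G\to\omega_1$ is constant on $g+\ker c_g$ for every $g$, and it is onto. So it is a continuous map onto the discrete space $\omega_1$, and $\{\nu^{-1}(\xi):\xi<\omega_1\}$ is a discrete family of nonempty open sets.

**Step 3: every continuous $f$ is controlled by countably many coordinates.** Let $f:G\to\mathbb R$ be $\sigma$-continuous and let $r<r'$ be rational. Put $A_0=\{f>r\}$ and $A_1=\{f<r'\}$, open sets covering $G$. Choose $s_\ell:A_\ell\to[\Lambda_{\omega_2}]^{<\omega}$ with $g+\bigcap_{e\in s_\ell(g)}\ker\chi_e\subset A_\ell$. As $|G|=\omega_1$, the values of $s_0,s_1$ lie in $[\Lambda_\alpha]^{<\omega}$ for some $\alpha<\omega_2$. The code of $(A_0,A_1,s_0,s_1)$ is a subset of a set in $V$ of size $\omega_1$, so by ccc it has a nice name involving at most $\omega_1$ conditions, each with finite domain. After enlarging $\alpha<\omega_2$ we have $(A_0,A_1,s_0,s_1)\in V[\mathcal G_\alpha]$. It is an $\alpha$-datum there, hence the value of some $\dot{\mathfrak d}_{\alpha,\delta}$, and it is the datum at any stage $\beta$ with $\mathfrak b(\beta)=(\alpha,\delta)$.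 By (5), every $g$ has $m,\ell$ with $g+\ker d_{\beta,m}\subset A_\ell$. Fix such a $\beta$ for every pair $r<r'$, and let $E$ be the countable set of all coordinates $(\beta,m)$, $m<\omega$, so obtained. Then
$$\begin{gathered}\text{for all rational }r<r'\text{ and }g\in G\text{ there is }e\in E\text{ such that}\\ f>r\text{ on }g+\ker\chi_e,\ \text{ or }\ f<r'\text{ on }g+\ker\chi_e.\end{gathered}\tag{12}$$

**Step 4: $f$ factors.** Let $\pi=(\chi_e)_{e\in E}:G\to T^E$ with $T$ discrete, and $H=\pi(G)$. Since $T$ and $E$ are countable, $H$ is a second-countable group, and $\pi$ is a continuous homomorphism. Given $g\in G$ and $\varepsilon>0$, take rationals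
$$f(g)-\varepsilon<r_1<r_1'<f(g)<r_2<r_2'<f(g)+\varepsilon .$$
By (12) for $(r_1,r_1')$ there is $e\in E$ with $f>r_1$ on $g+\ker\chi_e$; the other alternative fails at $g$, since $f(g)>r_1'$. By (12) for $(r_2,r_2')$ there is $e'\in E$ with $f<r_2'$ on $g+\ker\chi_{e'}$, since $f(g)<r_2$. So
$$|f(g+u)-f(g)|<\varepsilon\quad\text{for }u\in\ker\chi_e\cap\ker\chi_{e'},$$
and this subgroup is the $\pi$-preimage of an open neighborhood of the identity in $H$. If $\pi(g)=\pi(g')$, then $u=g+g'$ lies in all these subgroups, so $f(g)=f(g')$. Hence $h(\pi(g))=f(g)$ defines a function $h:H\to\mathbb R$, the displayed inequality says that $h$ is continuous, and $f=h\circ\pi$.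

So in the ccc extension $V[\mathcal G]$ the group $G$ is $\mathbb R$-factorizable, Boolean, of size $\omega_1$, and $\nu$ maps it continuously onto the discrete space $\omega_1$. Since $G$ is not pseudo-$\omega_1$-compact, Theorem 1 shows that $G\times K$ is not $\mathbb R$-factorizable for any nonmetrizable compact group $K$; for $K=(\mathbb Z/2)^{\omega_1}$ this is the product of Section 1 with $D$ replaced by an $\mathbb R$-factorizable group. This proves Theorem 3. $\square$
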